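\title{Fox colorings of knots with $\lfloor\log_2 p\rfloor+2$ colors}

\begin{abstract}
Let $p$ be an odd prime. A non-trivial Fox $p$-coloring of a knot diagram uses at least $\lfloor\log_2p\rfloor+2$ colors. We prove that this bound is attained by every $p$-colorable knot, and that the colors can be taken from a single set that depends only on $p$ and is read off from the binary expansion of $p$. The proof first brings a colored diagram into a form in which all overpaths are colored $0$ or $1$, and then rearranges the strands above each underpath by moves that are recorded by a calculus of words. The same argument applies to every odd modulus and, for the upper bound, to links.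
\end{abstract}

\section{Introduction}\label{sec:intro}

A diagram $D$ of a knot or link in $\mathbb{R}^3$ is a generic projection to the plane in which the lower strand is drawn with a break at each crossing. The \emph{arcs} of $D$ are the connected pieces of this drawing, so that at each crossing one arc passes over and two arcs (not necessarily different) end. For an integer $m\ge2$, a \emph{Fox $m$-coloring}, or simply an \emph{$m$-coloring}, of $D$ is a map $\gamma$ from the set of arcs to $\mathbb{Z}/m$ such that
\[
a+c=2b
\]
at every crossing, where $b$ is the color of the over-arc and $a,c$ are the colors of the two under-arcs. Constant maps are colorings; they are called \emph{trivial}. For an odd prime $p$, a knot $K$ is \emph{$p$-colorable} if some diagram of $K$ has a non-trivial $p$-coloring, and then $C_p(K)$, also written $\operatorname{mincol}_p(K)$, is the least number of distinct colors used by a non-trivial $p$-coloring of a diagram of $K$, the minimum being taken over all diagrams and all such colorings.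

On a fixed diagram there may be no room to save colors. The standard diagram of the $(2,p)$ torus knot, the closure of a twist of two strands with $p$ crossings, has arcs $x_0,\dots,x_{p-1}$, indexed cyclically, with $x_i$ passing over the crossing at which $x_{i-1}$ and $x_{i+1}$ end. The colors of these arcs form an arithmetic progression, so a non-trivial $p$-coloring uses all $p$ colors. The number $C_p(K)$ measures how many colors remain necessary once the diagram may be made as complicated as we like.

Here is a way to guess the answer. First, a coloring of a knot diagram by integers is constant: the relation $a+c=2b$ forces all colors along the knot to have the same parity, so we may subtract one color from all of them, halve, and repeat indefinitely. Now build a set of $N$ integers starting from $0$ and $1$ and adding one element $2b-a$ at a time, as a crossing does. Each new element at most doubles the diameter, so the diameter is at most $2^{N-2}$. If a knot diagram is non-trivially $p$-colored by the residues of these integers, then at some crossing the relation must fail in $\mathbb{Z}$, so that $a+c-2b$ is a non-zero multiple of $p$ of absolute value at most $2\cdot2^{N-2}$. Hence $p<2^{N-1}$, that is, $N\ge\lfloor\log_2p\rfloor+2$,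 and the most economical sets should look like $0,1,2,4,\dots$, growing until they wrap around modulo $p$.

It is known that $C_p(K)\ge\lfloor\log_2p\rfloor+2$ for every $p$-colorable knot $K$, and that equality holds for every such knot when $p=3,5,7$. The bound sees only the arithmetic of the colors and nothing of the knot. Whether equality holds for every odd prime $p$ and every $p$-colorable knot is an open question, posed in \cite{pallet}. We answer it in the affirmative.

\begin{theorem}\label{thm:prime}
Let $p$ be an odd prime and $n=\lfloor\log_2p\rfloor+2$. Then $C_p(K)=n$ for every $p$-colorable knot $K$. Moreover, there is a set $S_p\subset\mathbb{Z}/p$ with $|S_p|=n$, depending only on $p$, such that every $p$-colorable knot has a non-trivially $p$-colored diagram all of whose colors lie in $S_p$.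
\end{theorem}

The sets are explicit; for example $S_5=\{-1,0,1,2\}$, $S_7=\{0,1,2,4\}$, $S_{11}=\{-1,0,1,2,5\}$ and $S_{13}=\{0,1,2,4,7\}$. They are defined in Section~\ref{sec:palettes}.

Primality plays almost no part, and we prove a more general statement. Call an $m$-coloring \emph{generating} if the differences of its colors generate $\mathbb{Z}/m$; for prime $m$ this means non-trivial. A Reidemeister move carries a coloring to a unique coloring that agrees with it away from the move (Lemma~\ref{lem:reid}). We call two colored diagrams \emph{equivalent} if they are related by a finite sequence of such moves and planar isotopies. Equivalent colored diagrams present the same link and, in this sense, the same coloring of it. An \emph{affine image} of a subset of $\mathbb{Z}/m$ is its image under a map $x\mapsto gx+e$ with $g$ a unit.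

\begin{theorem}\label{thm:odd}
Let $m\ge3$ be odd and $n=\lfloor\log_2m\rfloor+2$.
\begin{enumerate}
\item[(a)] There is an $n$-element set $S_m\subset\mathbb{Z}/m$, depending only on $m$, such that every link diagram with a generating $m$-coloring is equivalent to a colored diagram all of whose colors lie in an affine image of $S_m$.
\item[(b)] Every generating $m$-coloring of a knot diagram uses at least $n$ colors. Hence, if a knot $K$ has a generating $m$-coloring, then the minimum number of colors over the generating $m$-colorings of its diagrams is exactly $n$, and each such colored diagram is equivalent to one whose set of colors is an affine image of $S_m$.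
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:composite}
Let $m$ be odd and let $K$ be a knot with a non-trivial $m$-coloring. The minimum number of colors of non-trivially $m$-colored diagrams of $K$ is $\lfloor\log_2p\rfloor+2$, where $p$ is the smallest prime divisor of $m$ for which $K$ is $p$-colorable.
\end{corollary}

The proofs are self-contained. Section~\ref{sec:reflections} shows the main idea for $m=5$, and Section~\ref{sec:lower} proves the lower bound. The upper bound has a topological part and a combinatorial part. In Section~\ref{sec:normal} the knot disappears from the problem: every generating coloring is equivalent to one in which, after an affine change of colors, the upper strand at every crossing is colored $0$ or $1$. Section~\ref{sec:strips} turns what remains into a statement about words, Proposition~\ref{prop:words}, and deduces the theorems from it. Section~\ref{sec:four} reduces that proposition to four finite properties of the set of colors, and Section~\ref{sec:palettes} constructs sets that have them.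

\section{Reflections, Reidemeister moves and the case $m=5$}\label{sec:reflections}

Write
\[
c*t=2t-c
\]
for the reflection of $c$ in $t$. The coloring condition says that a strand colored $c$ that passes under an arc colored $t$ comes out colored $c*t$. We use three identities,
\begin{equation}\label{eq:identities}
t*t=t,\qquad (c*t)*t=c,\qquad (c*a)*b=(c*b)*(a*b),
\end{equation}
the last because both sides equal $c-2a+2b$.

Recall the three Reidemeister moves, each of which changes a diagram inside a small disk and does not change the link: move I adds or removes a kink; move II pushes one strand over another, creating two crossings, or undoes this; move III slides one of three mutually crossing strands across the crossing of the other two.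

\begin{lemma}\label{lem:reid}
Let $D'$ be obtained from $D$ by a Reidemeister move in a disk $\Delta$. Every $m$-coloring of $D$ agrees outside $\Delta$ with exactly one $m$-coloring of $D'$.
\end{lemma}

\begin{proof}
On both sides of each move, the color with which every strand enters $\Delta$ determines all colors in $\Delta$, by following first the highest strand and then the lower ones. So it suffices to see that each strand leaves $\Delta$ with the same color before and after the move. In move I a strand colored $t$ passes under itself, and $t*t=t$. In move II a strand colored $c$ passes twice under an arc colored $t$, and $(c*t)*t=c$. In move III the top strand has a color $b$ and the middle strand has colors $a$ and $a*b$ on the two sides of the top strand; the bottom strand, suitably directed, passes under $a$ and then $b$ in one diagram, and under $b$ and then $a*b$ in the other. The third identity in \eqref{eq:identities} applies.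
\end{proof}

If $\varphi(x)=gx+e$ with $g$ a unit, then $\varphi(c*t)=\varphi(c)*\varphi(t)$. Therefore $\varphi\circ\gamma$ is a coloring with as many colors as $\gamma$, it is generating if and only if $\gamma$ is, and by the uniqueness in Lemma~\ref{lem:reid} an equivalence from $(D,\gamma)$ to $(D',\gamma')$ is also an equivalence from $(D,\varphi\circ\gamma)$ to $(D',\varphi\circ\gamma')$. We may thus make \emph{affine changes of colors} at any time.

\begin{example}\label{ex:five}
Let $m=5$; we want to use only the four colors $S_5=\{0,1,2,4\}$. Suppose that all upper strands are colored $0$ or $1$, so that other colors appear only along a strand that runs under them. Take a horizontal strand that starts with color $0$ and passes under four vertical lines colored $1,0,1,0$. Its colors are $0,2,3,4,1$, all of $\mathbb{Z}/5$ (Figure~\ref{fig:strip}, left). Above the strand, push the third line over the second by a move II, and then slide the lower of the two new crossings down across the strand by a move III. Between its two new crossings the second line has color $0*1=2$, so the strand now passes under lines colored $1,1,2,0$, and its colors are $0,2,0,4,1$ (Figure~\ref{fig:strip}, middle). The color $3$ is gone.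

Two features of this example carry the whole proof. Two adjacent lines of equal color cost little, since they bring the strand back to the color it had. And the three lines $1,0,1$, which together act on the strand as the reflection in $2$, have been traded for such a pair and a single line colored $2$. In general $2q-1$ alternating lines $1,0,\dots,0,1$ act as the reflection in $q$. We shall trade them for pairs and a single line colored $q$, doubling $q$ at the price of one new color each time.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.68,thick,font=\small,over/.style={preaction={draw=white,line width=5pt}}]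
\draw (0,0)--(5,0);
\foreach \x/\y in {1/1,2/0,3/1,4/0}{\draw[over] (\x,1.6)--(\x,-1.6); \node at (\x,1.95){$\y$};}
\foreach \x/\y in {0.5/0,1.5/2,2.5/3,3.5/4,4.5/1}{\node at (\x,-0.35){$\y$};}
\begin{scope}[shift={(6.5,0)}]
\draw (0,0)--(5,0);
\draw[over] (2,1.6)..controls(2,1) and (3,1.2)..(3,0.6)--(3,-0.6)..controls(3,-1.2) and (2,-1)..(2,-1.6);
\draw[over] (3,1.6)..controls(3,1) and (2,1.2)..(2,0.6)--(2,-0.6)..controls(2,-1.2) and (3,-1)..(3,-1.6);
\draw[over] (1,1.6)--(1,-1.6) (4,1.6)--(4,-1.6);
\foreach \x/\y in {1/1,2/0,3/1,4/0}{\node at (\x,1.95){$\y$};}
\foreach \x/\y in {0.5/0,1.5/2,2.5/0,3.5/4,4.5/1}{\node at (\x,-0.35){$\y$};}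
\node at (2.25,0.4){$1$}; \node at (3.25,0.4){$2$};
\end{scope}
\begin{scope}[shift={(13,0)}]
\draw (0,0)--(4,0);
\draw[over] (1,1.6)--(1,-0.8) arc (180:360:0.5)--(2,0.8) arc (180:0:0.5)--(3,-1.6);
\node at (1,1.95){$t$};
\foreach \x/\y in {0.5/q,1.5/{q{*}t},2.5/q,3.55/{q{*}t}}{\node at (\x,-0.35){$\y$};}
\end{scope}
\end{tikzpicture}
\caption{Left and middle: a strand passing under four lines, colored modulo $5$, before and after the third line is pushed over the second; the colors on the boundary are unchanged and the color $3$ disappears. Right: a line colored $t$ bent into a zigzag, so that the strand passes under it three times.}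
\label{fig:strip}
\end{figure}

\section{The lower bound}\label{sec:lower}

The estimate in the introduction assumed that the colors can be produced one at a time from $0$ and $1$. A determinant removes this assumption: with $N$ colors, we choose $N-1$ crossing relations that are independent modulo $2$ because the knot is connected, and we show that their determinant is odd, divisible by $m$ and at most $2^{N-1}$ in absolute value.

\begin{proposition}\label{prop:lower}
Let $m\ge3$ be odd. Every generating $m$-coloring of a knot diagram uses at least $\lfloor\log_2m\rfloor+2$ colors.
\end{proposition}

\begin{proof}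
Let $T$ be the set of colors used and $N=|T|\ge2$. Form a graph on the vertex set $T$: join distinct colors $a,c$ by an edge if some crossing has under-arcs colored $a$ and $c$, and label the edge by the color $b\in T$ of the over-arc at one such crossing, so that $a+c=2b$. Traveling once along the knot we visit every arc, and consecutive arcs are the two under-arcs of a crossing, so their colors are equal or adjacent. Hence the graph is connected.

Choose a spanning tree and a vertex $t_0$. Let $e_t$, $t\in T$, be the standard basis of $\mathbb{Z}^T$. Each of the $N-1$ edges of the tree gives a row $e_a+e_c-2e_b$; delete the column of $t_0$ to get a square integer matrix $B$ of size $N-1$.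

\emph{$m$ divides $\det B$.} The entries of each row $e_a+e_c-2e_b$ sum to $0$, so its product with the vector $(t-t_0)_{t\in T}$ is $a+c-2b=0$ in $\mathbb{Z}/m$. The $t_0$-entry of this vector is $0$, so $Bx=0$ for $x=(t-t_0)_{t\ne t_0}$. Multiplying by the adjugate matrix gives $(\det B)x=0$. The entries of $x$ generate $\mathbb{Z}/m$, because the coloring is generating, so $\det B$ annihilates $\mathbb{Z}/m$.

\emph{$\det B$ is odd.} Modulo $2$ the row of the edge $ac$ is $e_a+e_c$. Match each edge of the tree with its endpoint farther from $t_0$, and order the vertices $t\neq t_0$, and with them the edges, by increasing distance from $t_0$. Modulo $2$ the matrix is then lower triangular with $1$ on the diagonal.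

\emph{$|\det B|\le2^{N-1}$.} Write each row as $(e_a-e_b)+(e_c-e_b)$ and expand the determinant multilinearly in the rows. This gives a sum of $2^{N-1}$ determinants of matrices in which every row has at most one entry $+1$, at most one entry $-1$, and zeros elsewhere. Such a determinant lies in $\{0,\pm1\}$, by induction on the size: if every row contains both $+1$ and $-1$, the columns sum to zero and the determinant vanishes; otherwise expand along a row with at most one non-zero entry, and note that the minor is a matrix of the same kind.

Since $\det B$ is a non-zero multiple of $m$, we get $m\le|\det B|\le2^{N-1}$. As $m$ is odd and $2^{N-1}$ is even, $m<2^{N-1}$, so $\lfloor\log_2m\rfloor\le N-2$.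
\end{proof}

For the trefoil colored by $0,1,2$ modulo $3$, the tree with edges $01$ and $02$ and $t_0=0$ gives the rows $(1,-2)$ and $(-2,1)$, and $\det B=-3$.

\begin{remark}\label{rem:lower}
Each hypothesis is needed. For links the graph may be disconnected: two disjoint circles colored $0$ and $1$ form a generating coloring with two colors. For colorings that are not generating the bound fails: the trefoil colored by $0,5,10$ modulo $15$ has $3$ colors, while $\lfloor\log_215\rfloor+2=5$. For even $m$ the first two steps of the proof contradict each other, so a knot has no generating coloring at all.
\end{remark}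

\section{Two colors on the overpaths}\label{sec:normal}

From now on $m\ge3$ is odd. An \emph{over/under decomposition} of a link diagram $D$ cuts each component, at points that are not crossings, into a cyclic sequence of at least four closed subarcs that are alternately \emph{overpaths}, which never pass under at a crossing, and \emph{underpaths}, which never pass over at a crossing. Every diagram has one: take as underpaths a short arc through each crossing on the lower strand, add short crossingless underpaths until each component has at least two, and let the overpaths be the closures of the remaining pieces.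

At every crossing an overpath passes over an underpath. Hence the overpaths $\alpha_1,\dots,\alpha_k$ are pairwise disjoint embedded arcs in the plane, and so are the underpaths. Each $\alpha_i$ lies in one arc of $D$ and has a single color $c_i$. Since each component has at least two overpaths, the two ends of an underpath lie on different overpaths.

The colors $c_i$ are arbitrary, and we want to make them $0$ and $1$. The tool is a move that changes one of them at a time: pulling a finger of $\alpha_j$ over the whole of $\alpha_i$ reflects $c_i$ in $c_j$.

\begin{lemma}\label{lem:finger}
Let $(D,\gamma)$ be a colored diagram with an over/under decomposition and let $i\ne j$. There is an equivalent colored diagram with an over/under decomposition, whose overpaths correspond to those of $D$, in which $c_i$ is replaced by $2c_j-c_i$ and the colors of the other overpaths are unchanged.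
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,font=\small,over/.style={preaction={draw=white,line width=6pt}}]
\foreach \s in {0,6.5}{\begin{scope}[shift={(\s,0)}]
\draw (1.3,1.5)--(1.3,-1.5) (2,0.4)--(5,0.4) (3,1.5)--(3,0.75) (3,-0.75)--(3,-1.5);
\draw[very thick,over] (3,0.75)--(3,-0.75);
\node at (-0.3,1.2){$c_j$};
\end{scope}}
\draw[very thick] (0,1.5)--(0,-1.5);
\draw[dashed,rounded corners] (2.5,1) rectangle (4.6,-1);
\draw[dashed] (0,-0.4)--(2.5,-0.4);
\node at (0.65,-0.15){$\delta$}; \node at (3.3,-0.3){$c_i$}; \node at (4.3,-0.7){$N$};
\begin{scope}[shift={(6.5,0)}]
\draw[very thick,over,rounded corners=3pt] (0,1.5)--(0,-0.2)--(2.5,-0.2)--(2.5,1)--(4.6,1)--(4.6,-1)--(2.5,-1)--(2.5,-0.6)--(0,-0.6)--(0,-1.5);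
\node at (3.8,-0.3){$2c_j-c_i$};
\end{scope}
\end{tikzpicture}
\caption{Overpaths are thick and underpaths are thin. A finger of the overpath colored $c_j$ is pulled along the path $\delta$ and over the disk $N$ around the overpath colored $c_i$. Every color in the swept region is reflected in $c_j$; all other colors stay.}
\label{fig:finger}
\end{figure}

\begin{proof}
See Figure~\ref{fig:finger}. Let $N$ be a disk neighborhood of $\alpha_i$, so thin that it is disjoint from the other overpaths, with $\partial N$ transverse to $D$; then $\partial N$ meets $D$ only in underpaths. Finitely many disjoint arcs and disks do not separate the plane, so there is a simple path $\delta$ from an interior point of $\alpha_j$ that is not a crossing to a point of $\partial N$ not on $D$, otherwise disjoint from $N$ and from all overpaths, and transverse to the underpaths. Thicken $\delta$ to a thin band with one end a crossingless subarc $\sigma$ of $\alpha_j$ and the other end on $\partial N$, and let $U$ be the union of the band and $N$. Then $U$ is a disk that meets the overpaths only in $\alpha_i$ and $\sigma$, and $\partial U=\sigma\cup\sigma'$ for an arc $\sigma'$ whose interior meets $D$ only in underpaths.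

Sweep $\sigma$ across $U$ to $\sigma'$ with its ends fixed, above the rest of the diagram. A generic sweep is a sequence of moves II and III, which occur when the moving arc becomes tangent to a strand or passes a crossing. At each stage between two moves, give the moving arc the color $c_j$, replace each color $q$ by $2c_j-q$ in the region already swept, and keep all other colors. This is a coloring: the condition holds under the moving arc by definition, and in the swept region because $q\mapsto2c_j-q$ is affine. The colorings at consecutive stages agree outside the disk of the move, so they correspond under Lemma~\ref{lem:reid}. In the final diagram all new crossings have $\sigma'$ passing over an underpath, so the same cut points give an over/under decomposition, with $\alpha_j$ lengthened. The only overpath in the swept region is $\alpha_i$.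
\end{proof}

\begin{proposition}\label{prop:normal}
Every link diagram with a generating $m$-coloring is equivalent to a colored diagram with an over/under decomposition in which, after an affine change of colors, one overpath has color $1$ and all other overpaths have color $0$. In particular, every underpath has an end on an overpath colored $0$.
\end{proposition}

\begin{proof}
Choose a decomposition and translate the colors so that $c_1=0$. Let $H$ be the subgroup generated by $c_2,\dots,c_k$. Every underpath starts on an overpath and changes color only by $c\mapsto2c_i-c$, so all colors lie in $H$. Since the coloring is generating, $H=\mathbb{Z}/m$.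

Let $i,j\ge2$ be distinct. Applying Lemma~\ref{lem:finger} to the pair $(i,1)$ and then to $(i,j)$ changes $c_i$ to $-c_i$ and then to $c_i+2c_j$. Because $m$ is odd, doing this $(m-1)/2$ times changes $c_i$ to $c_i+(m-1)c_j=c_i-c_j$. Now run the Euclidean algorithm. Represent $c_2,\dots,c_k$ by integers in $\{0,\dots,m-1\}$. As long as two of them are non-zero, say $0<c_j\le c_i$, replace $c_i$ by $c_i-c_j$. The sum of the representatives decreases and the subgroup generated is still $\mathbb{Z}/m$. The process stops when exactly one entry $g$ is non-zero; it generates $\mathbb{Z}/m$, so it is a unit, and we multiply all colors by $g^{-1}$. The last statement holds because the two ends of an underpath lie on different overpaths.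
\end{proof}

This is the only place in the upper bound where the coloring has to be generating, and for a non-trivial coloring modulo a prime it is the only place where primality is used.

\section{Strips and words}\label{sec:strips}

In the form given by Proposition~\ref{prop:normal} all crossings lie in thin strips around the underpaths, and each strip looks like the left of Figure~\ref{fig:strip}. We now record the rearrangements of a strip algebraically.

A \emph{word} is a finite, possibly empty, sequence $w=w_1\cdots w_l$ of elements of $\mathbb{Z}/m$, its \emph{letters}. It acts on colors from left to right: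
\[
c\cdot w=(\cdots((c*w_1)*w_2)\cdots)*w_l .
\]
For a color $q$ and a word $w$ let $T(q;w)$ be the colored diagram in the rectangle $R=[0,1]\times[-1,1]$ that consists of a horizontal \emph{strand} $[0,1]\times\{0\}$, with color $q$ at its left end, passing under $l$ vertical \emph{lines} colored $w_1,\dots,w_l$ from left to right. The strand has the colors $q\cdot w_1\cdots w_i$ for $0\le i\le l$.

Fix a set $S\subset\mathbb{Z}/m$ with $0,1\in S$, the \emph{palette}. On words with letters in $S$ we allow the following moves, applied to consecutive letters anywhere in the word, and only when the new letter lies in $S$: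
\[
\text{(X1)}\ \ ab\to b\,(a*b),\qquad
\text{(X2)}\ \ ab\to(b*a)\,a,\qquad
\text{(Z)}\ \ t\to ttt .
\]
In (X1) the letter $b$ jumps to the left over $a$ and reflects it; in (X2) the letter $a$ jumps to the right over $b$ and reflects it. These two moves are inverse to each other, because $(a*b)*b=a$. We write $w\sim w'$ if $w'$ is obtained from $w$ by X-moves, which is an equivalence relation, and $w\Rightarrow w'$ if $w'$ is obtained from $w$ by X-moves and Z-moves. Both relations persist when fixed words are attached on the left and right. By \eqref{eq:identities}, all moves preserve the action $c\mapsto c\cdot w$.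

A word $b=b_1\cdots b_l$ with letters in $S$ is \emph{legal from $s$} if $s\cdot b_1\cdots b_i\in S$ for $0\le i\le l$, and \emph{legal from $s$ to $s'$} if moreover $s\cdot b=s'$. Thus $b$ is legal from $s$ exactly when all colors of $T(s;b)$ lie in $S$. In this language Example~\ref{ex:five} says that $1010\sim1120$ and that $1120$ is legal from $0$ to $1$.

\begin{lemma}\label{lem:strip}
Let $a$ be a word with letters in $S$. If $a\Rightarrow b$ and $b$ is legal from $q$, then a sequence of Reidemeister moves and planar isotopies inside $R$ carries $T(q;a)$ to a diagram all of whose colors lie in $S$.
\end{lemma}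

\begin{proof}
We first show that for a single move $w\to w'$ the diagram $T(q;w)$ can be carried to a diagram that equals $T(q;w')$ in a narrower rectangle around the strand and, above and below it, consists of lines colored by $S$.

For (X1) at letters $ab$: above the strand push the line $b$ to the left over the line $a$ by a move II. Between the two new crossings the lines read $b,\ a*b$. Slide the lower crossing down across the strand by a move III. For (X2) do the same with the line $a$ pushed to the right over the line $b$; between the crossings the lines read $b*a,\ a$. For (Z) at a letter $t$: above the strand bend the line into a zigzag by a planar isotopy, so that it descends to a local minimum, rises to a local maximum on the right, and descends again. Push the local minimum down over the strand by a move II (Figure~\ref{fig:strip}, right). All three branches have color $t$. In each case the lines pass over the strand, so sliding them across it does not change their colors, and the colors of the strand are determined by $q$ and the lines above it, so they are those of $T(q;w')$.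

Now apply this to the moves $a=w^{0}\to w^{1}\to\dots\to w^{r}=b$ in turn, each time inside the narrower rectangle left by the previous step. At the end the lines are colored by $S$, and the strand has the colors of $T(q;b)$, which lie in $S$. The strand may carry colors outside $S$ at the intermediate steps; only the last diagram matters.
\end{proof}

A \emph{binary word} is a word in the letters $0$ and $1$. The combinatorial heart of the paper is the following statement, proved in Sections~\ref{sec:four} and~\ref{sec:palettes}.

\begin{proposition}\label{prop:words}
Let $m\ge5$ be odd and $n=\lfloor\log_2m\rfloor+2$. There is a palette $S_m\subset\mathbb{Z}/m$ with $|S_m|=n$ and $0,1\in S_m$ such that for every binary word $a$ with $0\cdot a\in\{0,1\}$ there is a word $b$ that is legal from $0$ and satisfies $a\Rightarrow b$.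
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:odd} from Proposition~\ref{prop:words}]
(a) For $m=3$ we have $n=3$, and $S_3=\mathbb{Z}/3$ works with no change of diagram. Let $m\ge5$, and take a diagram and an affine change of colors as in Proposition~\ref{prop:normal}. Extend each underpath $\beta$ slightly into the two adjacent overpaths, without reaching a crossing, and choose pairwise disjoint thin rectangles $R_\beta$ around these extended arcs, placed so that an end colored $0$ is on the left. In $R_\beta$ the diagram is $T(0;a)$, where $a$ is binary because the lines over $\beta$ belong to overpaths, and $0\cdot a\in\{0,1\}$ because it is the color of the overpath at the right end. By Proposition~\ref{prop:words} and Lemma~\ref{lem:strip}, moves inside $R_\beta$ bring all colors there into $S_m$. Do this in every rectangle. Outside the rectangles the diagram consists of pieces of overpaths, which keep their colors $0,1\in S_m$. Undoing the affine change gives (a).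

(b) The first statement is Proposition~\ref{prop:lower}. For a knot, the coloring constructed in (a) is generating: for $m=3$ nothing was changed, and for $m\ge5$ every overpath has a point outside the rectangles, so that both $0$ and $1$ occur. It therefore has at least $n$ colors, all in an affine image of the $n$-element set $S_m$, so its set of colors is that image.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prime}]
For $m=p$, generating means non-trivial, so $C_p(K)=n$ by Theorem~\ref{thm:odd}(b), and an affine change of colors turns the affine image of $S_p$ into $S_p$ itself.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:composite}]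
Take a non-trivial $m$-coloring of a diagram of $K$. The differences of its colors generate a subgroup of $\mathbb{Z}/m$ of some order $m'>1$ dividing $m$, namely the subgroup of multiples of $m/m'$. Translate so that one color is $0$ and divide by $m/m'$; the result is a generating $m'$-coloring with the same number of colors. Its reduction modulo a prime $q$ dividing $m'$ is a coloring whose differences generate $\mathbb{Z}/q$, hence is non-trivial. So $K$ is $q$-colorable, the prime $p$ exists, and $p\le q\le m'$. By Proposition~\ref{prop:lower} the number of colors is at least $\lfloor\log_2m'\rfloor+2\ge\lfloor\log_2p\rfloor+2$. Conversely, multiplication by $m/p$ is an injective homomorphism $\mathbb{Z}/p\to\mathbb{Z}/m$, and it turns a non-trivial $p$-coloring with $\lfloor\log_2p\rfloor+2$ colors, which exists by Theorem~\ref{thm:prime}, into a non-trivial $m$-coloring with as many colors.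
\end{proof}

\section{Reduction to four properties of the palette}\label{sec:four}

Let $m\ge5$ be odd. Proposition~\ref{prop:words} concerns infinitely many words. To reduce it to finitely many conditions, we look at how a strand that starts at $0$ moves through $\mathbb{Z}/m$ under a binary word.

Let $W_d$ be the prefix of length $d$ of $101010\cdots$, let $\ell_d$ be its last letter ($1$ for odd $d$ and $0$ for even $d\ge2$), and put $f(d)=0\cdot W_d$. From $c\cdot10=(2-c)*0=c-2$ we get
\[
f(2r)=-2r,\qquad f(2s-1)=2s .
\]
The values $f(0),\dots,f(m-1)$ are distinct. Indeed, they are $-2r$ with $0\le r\le\frac{m-1}2$ and $2s$ with $1\le s\le\frac{m-1}2$. Since $2$ is invertible, the values of each kind are distinct, and $-2r\equiv2s$ would mean that $m$ divides $r+s$, which lies between $1$ and $m-1$. Also $f(0)=0$ and $f(m-1)=1$. So the $m$ colors are arranged along a path from $0$ to $1$, and a binary letter moves the strand one step along it: at $f(d)$ the letter $\ell_{d+1}$ moves it forward and the letter $\ell_d$ moves it back, while at the two ends $0*0=0$ and $1*1=1$ leave it in place.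

Call a word a \emph{loop} if it is legal from $0$ to $0$. A product of loops is a loop, and a loop followed by a word legal from $0$ is legal from $0$. The plan is to read a binary word letter by letter, keeping it in the form (loop)$\,W_d$, where $d$ is the current position on the path. A step forward needs nothing. A step back produces $W_{d-1}\ell\ell$, and the repeated letter should be moved to the left of $W_{d-1}$ and absorbed into the loop. In doing so it may change, since X-moves reflect letters, so we keep track of which repeated letters can occur. Fix a set $Q$ with $\{0,1\}\subset Q\subset S$. A \emph{pair} is a word $tt$ with $t\in Q$, and a \emph{pair word} is a product of pairs, possibly empty. Consider the following properties of $S$ and $Q$.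
\begin{enumerate}
\item[(P1)] For $\ell\in\{0,1\}$ and $t\in Q$ there is $t'\in Q$ with $\ell\,tt\sim t't'\,\ell$.
\item[(P2)] $0*t\in S$ for all $t\in Q$. Hence every pair word is a loop.
\item[(P3)] $W_{m-1}1\Rightarrow b'\,W_{m-1}$ for some loop $b'$.
\item[(P4)] $W_{m-1}\Rightarrow b''$ for some $b''$ that is legal from $0$ to $1$.
\end{enumerate}
Properties (P1) and (P2) handle a step back, (P3) handles the pause at the far end of the path, and (P4) says that the far end can be reached within $S$.

\begin{lemma}\label{lem:pairs}
Assume \textup{(P1)}. Let $w$ be a binary word, $\bar w$ its reversal, and $P$ a pair word. Then $wP\sim P'w$ and $wP\bar w\sim P''$ for some pair words $P',P''$.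
\end{lemma}

\begin{proof}
The first statement follows by moving the pairs of $P$ to the left, one pair and one letter of $w$ at a time. So $wP\bar w\sim P'w\bar w$, and it remains to treat $w\bar w$. If $w=v\ell$, then $w\bar w=v\,\ell\ell\,\bar v\sim tt\,v\bar v$ for some $t\in Q$, and we use induction on the length.
\end{proof}

\begin{lemma}\label{lem:four}
If \textup{(P1)--(P4)} hold, then for every binary word $a$ with $0\cdot a\in\{0,1\}$ there is a word $b$ that is legal from $0$ and satisfies $a\Rightarrow b$.
\end{lemma}

\begin{proof}
We claim that for every binary word $a$ there are a loop $b$ and $d\in\{0,\dots,m-1\}$ with $a\Rightarrow b\,W_d$. For the empty word take $b$ empty and $d=0$. Suppose $a\Rightarrow bW_d$ and append a letter $\ell\in\{0,1\}$.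
\begin{itemize}
\item If $d<m-1$ and $\ell=\ell_{d+1}$, then $W_d\ell=W_{d+1}$.
\item If $d\ge1$ and $\ell=\ell_d$, then $W_d\ell=W_{d-1}\ell\ell\sim tt\,W_{d-1}$ with $t\in Q$ by Lemma~\ref{lem:pairs}, and $b\,tt$ is a loop by (P2).
\item If $d=0$ and $\ell=0$, then $b0$ is a loop.
\item If $d=m-1$ and $\ell=1$, then $bW_{m-1}1\Rightarrow bb'W_{m-1}$ by (P3), and $bb'$ is a loop.
\end{itemize}
These are all cases, because $\ell_d\ne\ell_{d+1}$, $\ell_1=1$, and $\ell_{m-1}=0$ as $m-1$ is even. This proves the claim.

Moves preserve the action, so $0\cdot a=0\cdot bW_d=f(d)$. If $0\cdot a\in\{0,1\}$, then $d=0$ or $d=m-1$ because $f$ is injective. If $d=0$, then $a\Rightarrow b$, which is a loop. If $d=m-1$, then $a\Rightarrow bW_{m-1}\Rightarrow bb''$ by (P4), and $bb''$ is legal from $0$.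
\end{proof}

\section{The palettes}\label{sec:palettes}

It remains to find $S$ and $Q$ with $|S|=n=\lfloor\log_2m\rfloor+2$ that satisfy (P1)--(P4). Since $m\ge5$ is odd, $n\ge4$ and $2^{n-2}<m<2^{n-1}$.

\subsection{Compressing alternating words}

Properties (P1) and (P2) involve a few small colors. The difficulty is in (P3) and (P4): under $W_{m-1}$ the strand takes all $m$ colors, and both properties depend on the congruence modulo $m$, which only becomes visible when the long word has been shortened. For an integer $q\ge1$ put
\[
A_q=W_{2q-1}=(10)^{q-1}1=1(01)^{q-1}.
\]
This word is a palindrome, and $c\cdot A_q=(c-2(q-1))*1=2q-c$, so $A_q$ acts as the single letter $q$. With $u=\frac{m-1}2$ and $h=\frac{m+1}2$ we have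
\begin{equation}\label{eq:ends}
W_{m-1}=A_u\,0,\qquad W_{m-1}1=A_h .
\end{equation}
If $A_u$ or $A_h$ can be exchanged for pairs and one letter, then (P3) and (P4) become computations with two or three letters. For $m=5$, where $u=2$ and $A_2=101\sim11\,2$, property (P4) is Example~\ref{ex:five}, and (P3) is
\[
10101\sim11\,2\,0\,1\sim11\,2\,4\,0\sim11\,0\,2\,0\sim0\,11\,2\,0\sim0\,1010 ;
\]
the congruence is used in the move $2\,4\to(4*2)\,2=0\,2$ together with $4\equiv-1=1*0$.

Call an integer $q\ge1$ \emph{compressible} if its residue, also written $q$, lies in $S$ and
\[
\rho\,A_q\sim\pi\,q
\]
for some pair words $\rho,\pi$, and \emph{strictly compressible} if this holds with $\rho$ empty. The integer $1$ is strictly compressible, since $A_1=1$. The basic step doubles $q$.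

\begin{lemma}\label{lem:double}
Assume \textup{(P1)}, and assume that $0P\sim P0$ for every pair word $P$. If $q$ is compressible and $2q\in S$, then $2q$ is compressible. The same holds for strict compressibility.
\end{lemma}

\begin{proof}
Let $\rho A_q\sim\pi q$. We have $A_{2q}=A_q\,0\,A_q$. By Lemma~\ref{lem:pairs} there is a pair word $\hat\rho$, empty if $\rho$ is, with $\hat\rho A_q0\sim A_q0\rho$. Then
\[
\hat\rho A_{2q}\sim A_q\,0\,\rho A_q\sim A_q\,0\,\pi q\sim A_q\,\pi\,0\,q\sim A_q\,\pi q\,(2q)\sim A_q\,\rho A_q\,(2q)\sim P\,(2q)
\]
for a pair word $P$. In order: we compress the second $A_q$; we move $\pi$ across $0$; we apply (X1) to $0q$, which gives $q\,(0*q)=q\,(2q)$; we expand $\pi q$ back to $\rho A_q$; and we apply Lemma~\ref{lem:pairs} to $A_q\rho A_q$, using that $A_q$ is a palindrome.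
\end{proof}

The letter $q$ is used only to manufacture $2q$; it is then expanded again so that it cancels, up to pairs, against the first copy of $A_q$. The expansion needs the same pair word $\pi$ in front of $q$, which is why we must know exactly how pairs move.

To reach $u$ or $h$ from $1$ we also need steps to odd numbers. The letter $a$ in $aq\to q\,(2q-a)$ can be $-1$, giving $2q+1$, or $1$, giving $2q-1$. The first choice reaches $u=\lfloor m/2\rfloor$ through the numbers $\lfloor m/2^j\rfloor$, which are $n-2$ colors and leave room for $0$ and $-1$. The second reaches $h=\lceil m/2\rceil$ through the numbers $\lceil m/2^j\rceil$, which are $n-1$ colors and leave room for $0$ only. The first chain begins $1,2$ or $1,3$, and the pair $11$ needs the color $0*1=2$. The second chain begins $1,2,3$ or $1,2,4$; without $-1$, moving $00$ across $1$ produces the pair $22$, which needs the color $0*2=4$. The first chain contains $2$ exactly when $m<3\cdot2^{n-3}$, and the second contains $4$ exactly when $m>3\cdot2^{n-3}$. Since $n\ge4$, the number $3\cdot2^{n-3}$ is even and differs from $m$, so one of the two constructions is always available.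

\subsection{The case $2^{n-2}<m<3\cdot2^{n-3}$}

Let $u_k=\lfloor m/2^{n-k}\rfloor$ for $2\le k\le n-1$. As $2<m/2^{n-3}<3$, we have $u_2=1$ and $u_3=2$. Further $u_{n-1}=u$, and $u_{k+1}\in\{2u_k,2u_k+1\}$ because $\lfloor2x\rfloor\in\{2\lfloor x\rfloor,2\lfloor x\rfloor+1\}$. Put
\[
S_m=\{-1,0,u_2,\dots,u_{n-1}\},\qquad Q=\{0,1\}.
\]
The $u_k$ increase strictly from $1$ to $u<m-1$, so $|S_m|=n$, and $-1,0,1,2\in S_m$.

\emph{\textup{(P1)} and \textup{(P2)}.} Two moves (X1) give each of
\[
0\,11\to1\,2\,1\to11\,0,\qquad1\,00\to0\,(-1)\,0\to00\,1,
\]
and $\ell\,\ell\ell=\ell\ell\,\ell$. So (P1) holds with $t'=t$: pair words commute, up to $\sim$, with all binary words, and pair words are themselves binary. Also $0*0=0$ and $0*1=2$ lie in $S_m$.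

\emph{Every $u_k$ is strictly compressible.} This holds for $u_2=1$. Let $q=u_k$ with $k<n-1$ and $A_q\sim\pi q$. If $u_{k+1}=2q$, use Lemma~\ref{lem:double}. If $u_{k+1}=2q+1$, then $A_{2q+1}=A_q\,010\,A_q$. The moves $10\to0\,(-1)$ and $(-1)\,q\to q\,(2q+1)$, both of type (X1), give
\begin{align*}
A_q\,010\,A_q&\sim A_q\,010\,\pi q\sim A_q\,\pi\,010\,q\sim A_q\,\pi\,00\,(-1)\,q\sim A_q\,\pi\,00\,q\,(2q+1)\\
&\sim00\,A_q\,\pi q\,(2q+1)\sim00\,A_qA_q\,(2q+1)\sim P\,(2q+1)
\end{align*}
for a pair word $P$, the last step by Lemma~\ref{lem:pairs}.

Let $A_u\sim\pi u$, and recall \eqref{eq:ends} and $2u+1=m$.

\emph{\textup{(P3)}.} The moves $01\to(1*0)\,0=(-1)\,0$ and $u\,(-1)\to((-1)*u)\,u=(2u+1)\,u=0\,u$, both of type (X2), give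
\[
W_{m-1}1=A_u\,01\sim\pi u\,01\sim\pi u\,(-1)\,0\sim\pi\,0\,u\,0\sim0\,\pi u\,0\sim0\,A_u0=0\,W_{m-1},
\]
and the one-letter word $0$ is a loop.

\emph{\textup{(P4)}.} We have $W_{m-1}=A_u0\sim\pi u\,0$. Starting from $0$, the strand returns to $0$ after the loop $\pi$, then takes the color $0*u=2u=-1$, then $(-1)*0=1$. So $\pi u0$ is legal from $0$ to $1$.

No Z-move was used in this case. The step $q\mapsto2q+1$ first occurs for $m=11$, where the chain is $1,2,5$.

\subsection{The case $3\cdot2^{n-3}<m<2^{n-1}$}

Here $m\ge7$. Let $v_k=\lceil m/2^{n-k}\rceil$ for $1\le k\le n-1$. As $3<m/2^{n-3}<4$, we have $v_1=1$, $v_2=2$ and $v_3=4$. Further $v_{n-1}=h$, and $v_{k+1}\in\{2v_k-1,2v_k\}$ because $\lceil2x\rceil\in\{2\lceil x\rceil-1,2\lceil x\rceil\}$. Put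
\[
S_m=\{0,v_1,\dots,v_{n-1}\},\qquad Q=\{0,1,2\}.
\]
The $v_k$ increase strictly from $1$ to $h<m$, since $2v-1>v$ for $v\ge2$. So $|S_m|=n$, and $0,1,2,4\in S_m$.

\emph{\textup{(P1)} and \textup{(P2)}.} By moves (X1) in the first line and (X2) in the second,
\begin{gather*}
0\,11\to1\,2\,1\to11\,0,\qquad0\,22\to2\,4\,2\to22\,0,\\
1\,00\to2\,1\,0\to22\,1,\qquad1\,22\to0\,1\,2\to00\,1,
\end{gather*}
and $\ell\,\ell\ell=\ell\ell\,\ell$. Let $\tau$ be the permutation of $Q$ that exchanges $0$ and $2$, and let $P^\tau$ be obtained from a pair word $P$ by applying $\tau$ to every letter. Then
\begin{equation}\label{eq:tau}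
0P\sim P0,\qquad1P\sim P^\tau1 ,
\end{equation}
which contains (P1). Also $0*0=0$, $0*1=2$ and $0*2=4$ lie in $S_m$. We note two consequences of \eqref{eq:tau}. The pair $11$ commutes with every binary word. And any two pairs commute, $tt\,ss\sim ss\,tt$, hence so do any two pair words: if $t\in\{0,1\}$, move $ss$ to the left across $t$ twice, which returns $ss$ because $\tau^2$ is the identity; if $s\in\{0,1\}$, exchange the roles and use that $\sim$ is symmetric; if $s=t=2$ the two sides are equal.

\emph{Every $v_k$ is compressible.} This holds for $v_1=1$. Let $q=v_k$ with $k<n-1$ and $\rho A_q\sim\pi q$. If $v_{k+1}=2q$, use Lemma~\ref{lem:double}. Let $v_{k+1}=2q-1$. We want to imitate Lemma~\ref{lem:double} with $1$ in place of $0$, using $1q\to q\,(1*q)=q\,(2q-1)$. The word $A_q1A_q$ is related to $A_{2q-1}$ by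
\[
A_q\,1\,A_q=(10)^{q-1}\,11\,1\,(01)^{q-1}\sim11\,(10)^{q-1}1(01)^{q-1}=11\,A_{2q-1}.
\]
The new difficulty is that $\pi$ turns into $\pi^\tau$ when it crosses the letter $1$, and $\pi^\tau q$ cannot be expanded by the hypothesis. We therefore carry along an extra copy of $\pi^\tau$, which turns into $\pi$. By \eqref{eq:tau} and the commutation of pair words,
\begin{align*}
A_q\,1\,\pi^\tau\rho A_q&\sim A_q\,1\,\pi^\tau\pi\,q\sim A_q\,\pi\,\pi^\tau\,1\,q\sim A_q\,\pi\,\pi^\tau q\,(2q-1)\\
&\sim A_q\,\pi^\tau\,\pi q\,(2q-1)\sim A_q\,\pi^\tau\rho\,A_q\,(2q-1)\sim P\,(2q-1)
\end{align*}
for a pair word $P$, the last step by Lemma~\ref{lem:pairs}. On the other hand, moving $\pi^\tau\rho$ to the left end by the same lemma gives a pair word $P'$ with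
\[
A_q\,1\,\pi^\tau\rho A_q\sim P'A_q1A_q\sim P'\,11\,A_{2q-1}.
\]
Hence $P'\,11\,A_{2q-1}\sim P\,(2q-1)$, and $2q-1$ is compressible.

The compression of $A_h$ now requires a pair word $\rho$ in front of it. This is what the Z-move provides.

\emph{Free pairs: $W_{m-1}\Rightarrow P\,W_{m-1}$ for every pair word $P$.} Apply (Z) to a letter $t$ of $W_{m-1}=1010\cdots$, which has at least six letters, and move the new pair $tt$ to the left end by \eqref{eq:tau}; what remains is $W_{m-1}$. The first letter yields $11$. The first $0$ has one letter $1$ before it and yields $22$. The second $0$ has two letters $1$ before it and yields $00$. Repeating this produces the pairs of $P$ from left to right.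

Let $\rho A_h\sim\pi h$, and recall \eqref{eq:ends} and $2h-1=m$.

\emph{\textup{(P3)}.} Apply (Z) to the last letter, add the free pair word $\rho$, and use the move $h1\to(1*h)\,h=(2h-1)\,h=0\,h$ of type (X2):
\begin{align*}
W_{m-1}1&\Rightarrow W_{m-1}111\Rightarrow\rho\,W_{m-1}111=\rho A_h\,11\sim\pi h\,11\sim\pi\,0\,h\,1\\
&\sim0\,\pi h\,1\sim0\,\rho A_h\,1=0\,\rho\,W_{m-1}\,11\sim0\,\rho\,11\,W_{m-1}.
\end{align*}
The word $0\rho11$ is a loop.

\emph{\textup{(P4)}.} We have $W_{m-1}\Rightarrow\rho\,11\,W_{m-1}\sim\rho\,W_{m-1}11=\rho A_h1\sim\pi h\,1$. Starting from $0$, the strand returns to $0$ after the loop $\pi$, then takes the color $0*h=2h=1$, then $1*1=1$. So $\pi h1$ is legal from $0$ to $1$.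

In both cases (P1)--(P4) hold with $|S_m|=n$, and Lemma~\ref{lem:four} gives Proposition~\ref{prop:words}. This completes the proofs of Theorems~\ref{thm:prime} and~\ref{thm:odd} and of Corollary~\ref{cor:composite}.

\begin{example}
Let $m=7$, so that $S_7=\{0,1,2,4\}$ and $h=4$. Lemma~\ref{lem:double} gives $A_2\sim11\,2$ and then
\[
A_4=101\,0\,101\sim101\,11\,0\,2\sim101\,11\,2\,4\sim101\,101\,4\sim11\,1\,00\,1\,4\sim11\,22\,11\,4 .
\]
So (P4) reads $101010\Rightarrow11\,22\,11\,4\,1$. Under the first word the strand takes the colors $0,2,5,4,3,6,1$, and under the second $0,2,0,4,0,2,0,1,1$. Here $\rho$ is empty; the step $q\mapsto2q-1$ first occurs for $m=13$, where the chain is $1,2,4,7$.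
\end{example}

\begin{thebibliography}{9}

\bibitem{pallet}
\emph{The pallet graph of a Fox coloring},
\texttt{https://ynu.repo.nii.ac.jp/record/8721/files/N1301.pdf}.

\end{thebibliography}
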